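\title{Cantor sets, open cells, and a characterization of the sphere}

\begin{abstract}
A closed $n$-manifold is $0$-invertible if each of its compact zero-dimensional subsets lies in an open $n$-cell. We prove the conjecture that for $n\ge 3$ a closed piecewise linear $n$-manifold is $0$-invertible only if it is homeomorphic to $S^n$; a triangulation of any kind suffices. In contrast, every closed connected surface is $0$-invertible. The main tool is a compact zero-dimensional set $C$ in a compact polyhedron $M$ such that maps of simply connected spaces into $M\setminus C$ can be deformed, without leaving a simplex, through a non-positively curved cube complex whose image in $M$ has Hausdorff dimension at most $\lceil(\dim M+1)/2\rceil$.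
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{open $n$-cell} in an $n$-manifold $M$ is a subset homeomorphic to $\mathbb R^n$; it is open in $M$ by invariance of domain. A closed (compact, without boundary) $n$-manifold $M$ is \emph{$0$-invertible} if every compact zero-dimensional subset of $M$, for instance every Cantor set in $M$, lies in some open $n$-cell of $M$. A set that lies in an open cell can be studied inside $\mathbb R^n$, so the definition asks whether sets of dimension zero can detect the global topology of $M$.

The sphere $S^n$, $n\ge1$, is $0$-invertible: being connected, it is not zero-dimensional, so a compact zero-dimensional set $C\subset S^n$ misses a point $y$, and $S^n\setminus\{y\}\cong\mathbb R^n$.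

Finite sets detect nothing. Let $M$ be connected of dimension $n\ge2$. Compactly supported homeomorphisms act transitively on a connected manifold, and $M$ stays connected when finitely many points are removed. So the points of a finite set can be moved one at a time into a given open cell, and the preimage of that cell contains the set. The same holds for a compact set $C$ contained in a union of finitely many pairwise disjoint open cells $\eta_i(\mathbb R^n)$. Indeed, let $U$ be an open cell containing the centers $\eta_i(0)$. Each $C\cap\eta_i(\mathbb R^n)$ is open and closed in $C$, hence compact, so a compactly supported radial homeomorphism of $\eta_i(\mathbb R^n)$ shrinks it into $U$. If $h$ is the composition of these homeomorphisms, then $C\subset h^{-1}(U)$.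

A compact zero-dimensional set splits into finitely many small compact pieces, and the pieces have small disjoint open neighborhoods. If these neighborhoods could always be taken to be cells, every closed connected manifold of dimension at least $2$ would be $0$-invertible. This is the guess that finite sets suggest, and it is correct for surfaces (Theorem~\ref{thm:class}). In higher dimensions the following conjecture, posed in \cite{ECS}, predicts the opposite extreme.

\begin{quote}
\emph{The only $0$-invertible compact piecewise linear $n$-manifold without boundary, $n>2$, is the $n$-sphere.}
\end{quote}

We prove the conjecture, with ``$n$-sphere'' understood up to homeomorphism; Remark~\ref{rem:PL} discusses the piecewise linear (PL) version.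

\begin{theorem}\label{thm:main}
Let $n\ge3$ and let $M$ be a compact PL, or merely triangulable, $n$-manifold without boundary. If every Cantor set in $M$ lies in an open $n$-cell of $M$, then $M$ is homeomorphic to $S^n$. Conversely, $S^n$ is $0$-invertible.
\end{theorem}

The proof gives three further statements.

\begin{theorem}\label{thm:poly}
Let $M$ be a compact connected polyhedron with $\dim M\ge2$. There is a compact zero-dimensional set $C\subset M$ such that every map $f:Q\to M\setminus C$, with $Q$ simply connected, locally path connected and metrizable, is null-homotopic in $M$.
\end{theorem}

For example, $C$ meets the image of every map $S^i\to M$, $i\ge2$, that is not null-homotopic.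

\begin{theorem}\label{thm:pi}
Let $M$ be a closed connected triangulable $n$-manifold, $n\ge3$. Then $\pi_1(M)=1$ if and only if every Cantor set in $M$ lies in the interior of a compact simply connected $n$-submanifold $B\subset M$ whose boundary is bicollared, nonempty and simply connected.
\end{theorem}

\begin{theorem}\label{thm:class}
A closed connected PL $n$-manifold, $n\ge1$, is $0$-invertible if and only if $n=2$ or it is homeomorphic to $S^n$.
\end{theorem}

In particular the hypothesis $n>2$ in the conjecture is sharp.

\subsection*{Outline of the proof}
If $C$ lies in an open cell, it lies in the interior of a closed ball $B$ with bicollared boundary, and $Q=M\setminus\operatorname{int}B$ lies in $M\setminus C$. For $n\ge3$ the space $Q$ carries the fundamental group of $M$ and all its homology below degree $n$. So we look for a set $C$ whose complement carries none of this. There are three stages.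

Section~\ref{sec:block} treats one map $\Phi$ from $M$ to a $2$-complex $Z$. It produces a set $C$ such that, on simply connected objects in $M\setminus C$, the map $\Phi$ can be pushed into the $1$-skeleton of $Z$ without leaving a simplex. The construction is first carried out in the cylinder $I\times D^2$, and it already shows that $S^2\times N$ is not $0$-invertible (Example~\ref{ex:product}).

Section~\ref{sec:cube} applies this to finitely many maps that together determine the point of $M$. The compressed maps lift to trees, and their product lands in a non-positively curved subcomplex $X$ of a product of trees. The complex $X$ maps back to $M$, and its image has dimension about $\frac12\dim M$. Since $X$ is aspherical, Theorem~\ref{thm:poly} follows.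

Section~\ref{sec:mfd} deals with the fact that $Q$ need not be simply connected. A finite fundamental group is excluded because the fundamental groups of the components of $X$ are torsion-free. An infinite one is excluded by a degree argument in the universal cover, which uses that the image of $X$ has dimension less than $n$. Thus $M$ is a simply connected homology sphere, and the Poincar\'e conjecture finishes the proof. Section~\ref{sec:surf} treats surfaces.

\section{Conventions and preliminaries}\label{sec:prelim}

Maps are continuous. Manifolds are nonempty and metrizable. We write $I=[0,1]$, and $D^2$ for the closed unit disk with boundary $S^1$. For a disk or a manifold with boundary, $\operatorname{int}$ denotes the complement of the boundary. ``Simply connected'' includes ``connected''. A compact \emph{polyhedron} is a space homeomorphic to the realization $|K|$ of a finite simplicial complex $K$, and a closed manifold is \emph{triangulable} if it is a polyhedron; no condition is put on the links. The \emph{carrier} of a point of a simplicial complex is the smallest closed simplex that contains it.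

\subsection*{Zero-dimensional sets}
A compact metric space is \emph{zero-dimensional} if it is nonempty and, for every $\varepsilon>0$, is a disjoint union of finitely many open subsets of diameter less than $\varepsilon$. A connected subset lies in one member of each such partition, so it has at most one point. Hence a compact zero-dimensional subset of a manifold of positive dimension has empty interior. We use two textbook facts. By the \emph{sum theorem}, a compact metric space that is a finite or countable union of closed zero-dimensional subsets is zero-dimensional. And a compact zero-dimensional metric space without isolated points is a Cantor set. The next lemma shows that Cantor sets suffice to test $0$-invertibility.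

\begin{lemma}\label{lem:cantor}
In a closed manifold of positive dimension, every compact set $C$ that is empty or zero-dimensional lies in a Cantor set.
\end{lemma}

\begin{proof}
If $C=\emptyset$, take any Cantor set. Otherwise fix a metric and let $(c_r)_{r\ge1}$ be a sequence that is dense in $C$, with repetitions allowed. For $r,l\ge1$ the ball of radius $1/(r+l)$ about $c_r$ meets the complement of $C$ in a nonempty open set, because $C$ is closed with empty interior. Choose a Cantor set $K_{r,l}$ in that open set, and let $C^*=C\cup\bigcup_{r,l}K_{r,l}$.

The set $C^*$ is closed. A convergent sequence in $C^*$ either has a subsequence in one of the closed sets $C$, $K_{r,l}$, or has a subsequence in sets $K_{r,l}$ with $r+l\to\infty$; in the second case the distance to $C$ tends to $0$ and the limit lies in $C$. By the sum theorem $C^*$ is zero-dimensional. No point of a Cantor set $K_{r,l}$ is isolated. Given $c\in C$ and $\varepsilon>0$, choose $r$ with $c_r$ within $\varepsilon/2$ of $c$, and $l$ with $1/(r+l)<\varepsilon/2$; then $K_{r,l}$ lies within $\varepsilon$ of $c$ and does not contain $c$. So $C^*$ has no isolated points and is a Cantor set.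
\end{proof}

\subsection*{Test spaces}
The complement of $C$ will be probed by simply connected spaces, and once by a space with finite fundamental group. One definition covers both.

\begin{definition}\label{def:test}
A \emph{test space} is a connected, locally path connected, metrizable space $Q$ such that every homomorphism from $\pi_1(Q)$ to a torsion-free group is trivial.
\end{definition}

The last condition holds if $\pi_1(Q)$ is trivial or finite, since a finite subgroup of a torsion-free group is trivial.

\begin{lemma}\label{lem:lift}
Let $Q$ be a test space and $W$ a connected CW complex with torsion-free fundamental group. Every map $Q\to W$ lifts to the universal cover of $W$. If that cover is contractible, the map is null-homotopic.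
\end{lemma}

\begin{proof}
The space $Q$ is path connected and locally path connected, and the map is trivial on $\pi_1$. The lifting criterion for covering spaces applies.
\end{proof}

\section{Zero-dimensional sets that block disks}\label{sec:block}

\subsection{The cylinder}
Consider the cylinder $I\times D^2$, and call a map $D^2\to I\times D^2$ a \emph{spanning disk} if it restricts to $z\mapsto(t,z)$ on $S^1$ for some $t$. We want a zero-dimensional set that meets every spanning disk. A finite set will not do, since most horizontal disks $\{t\}\times D^2$ miss it. To certify that a set meets every spanning disk it is enough to map its complement to a space in which the circle $\{t\}\times S^1$ has essential image. As a first step we look for disjoint open sets of small height whose union has this property.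

The device is a commutator. Let $T$ be a torus minus an open disk, realized as a square with opposite sides identified and an open round disk removed at the center (Figure~\ref{fig:torus}). The sides give simple closed curves $p,q\subset\operatorname{int}T$ that meet in one point. Radial projection from the center is a strong deformation retraction of $T$ onto $p\cup q$. So $\pi_1(T)$ is free on $p$ and $q$, and $\partial T$ represents $[p,q]^{\pm1}$ up to conjugacy. Fix a homeomorphism $\beta:S^1\to\partial T$. The loop $\beta$ is essential in $T$, but it dies if either $p$ or $q$ is killed, and one can pass from one null-homotopy to the other once both are killed. For $s\ge2$ let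
\[
T^s=T\cup E_1\cup\dots\cup E_s ,
\]
where the \emph{caps} $E_j$ are disks with disjoint interiors, attached by homeomorphisms of their boundaries onto $p$ for odd $j$ and onto $q$ for even $j$. With many caps available, each is needed only over a short range of heights.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!20] (0,0) rectangle (3,3);
\filldraw[fill=white] (1.5,1.5) circle (0.55);
\draw[thick] (0,0) rectangle (3,3);
\draw[dashed] (0,0) -- (1.11,1.11);
\node[below] at (1.5,0) {$p$};
\node[above] at (1.5,3) {$p$};
\node[left] at (0,1.5) {$q$};
\node[right] at (3,1.5) {$q$};
\node at (2.35,2.2) {$\partial T$};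
\begin{scope}[xshift=5cm]
\draw (0,0.5) -- (7.2,0.5);
\draw (0,2.5) -- (7.2,2.5);
\foreach \x/\y in {0/1,1/2,2/3,3/4,4/5} {
  \draw[thick] (1.8*\x,0.5) -- (1.8*\x,2.5);
  \node[below] at (1.8*\x,0.5) {$\x$};
  \node[above] at (1.8*\x,2.5) {$E_{\y}$}; }
\foreach \x/\y in {1/2,2/3,3/4,4/5} {
  \node at (1.8*\x-0.9,1.5) {$E_{\x},E_{\y}$}; }
\end{scope}
\end{tikzpicture}
\caption{Left: the punctured torus $T$, a square with opposite sides identified and a disk removed; cutting along $p$, $q$ and the dashed arc leaves a disk. Right: the cylinder $[0,4]\times D^2$ seen from the side, mapped to $T$ with five caps $E_1,\dots,E_5$. Each level disk $\{j\}\times D^2$ is labeled above by the one cap its image may enter, and each slab by the two caps its image may enter. Every cap is used over at most two adjacent slabs.}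
\label{fig:torus}
\end{figure}

\begin{lemma}\label{lem:theta}
There is a map $\Theta:I\times D^2\to T^s$ with $\Theta(t,z)=\beta(z)$ for $z\in S^1$ such that, for each $j$, $\Theta^{-1}(\operatorname{int}E_j)\subset J_j\times D^2$ for an interval $J_j$ of length at most $2/(s-1)$.
\end{lemma}

\begin{proof}
We work on $[0,s-1]\times D^2$ and rescale at the end. For $j=0,\dots,s-1$ the group $\pi_1(T\cup E_{j+1})$ is the quotient of $\pi_1(T)$ by the normal closure of $p$ or of $q$, in which $[p,q]$ is trivial. So $\beta$ extends to a map $\Theta_j:D^2\to T\cup E_{j+1}$. Put $\Theta=\Theta_j$ on $\{j\}\times D^2$ and $\Theta(t,z)=\beta(z)$ for $z\in S^1$. For $1\le j\le s-1$ this defines $\Theta$ on the boundary sphere of the $3$-ball $[j-1,j]\times D^2$, with values in $T\cup E_j\cup E_{j+1}$. One of the two caps is attached along $p$ and the other along $q$. The retraction of $T$ onto $p\cup q$, extended by the identity on the caps, deforms this space onto $E_j\cup E_{j+1}$, a wedge of two disks. So the space is contractible, and $\Theta$ extends over the slab $[j-1,j]\times D^2$ with values in it. The image of the slab $[i-1,i]\times D^2$ meets $\operatorname{int}E_j$ only if $i\in\{j-1,j\}$. Hence $\Theta^{-1}(\operatorname{int}E_j)\subset[j-2,j]\times D^2$,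 and rescaling divides lengths by $s-1$.
\end{proof}

The open sets $U_j=\Theta^{-1}(\operatorname{int}E_j)$ are disjoint and have height at most $2/(s-1)$. Their complement maps to $T$, where $\beta$ is essential, so every spanning disk meets some $U_j$. The sets $U_j$ are thin in one direction only. But over each cap we are back in the initial situation: there is a map $\Theta^{-1}(E_j)\to E_j$ to a disk, playing the role of the projection $I\times D^2\to D^2$, and any other coordinate function can play the role of the height. So the step can be repeated over each cap. The next definition records what must be preserved for the repetition to keep the original circle essential.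

\subsection{Disk systems}

\begin{definition}\label{def:system}
A \emph{disk system} $(Y,\mathcal E)$ consists of a connected finite CW complex $Y$ of dimension at most $2$ with torsion-free fundamental group, and a finite set $\mathcal E$ of closed disks with disjoint interiors, each attached to $Y$ by a homeomorphism of its boundary onto an embedded circle $\partial e\subset Y$ that is a subcomplex and is nontrivial in $\pi_1(Y)$. Its \emph{total space} is $Z=Y\cup\bigcup_{e\in\mathcal E}e$.
\end{definition}

Each $\partial e$ has infinite order in $\pi_1(Y)$, and two disks of $\mathcal E$ meet only in $Y$. The basic example is a finite connected simplicial complex $Z$ of dimension at most $2$, with $Y$ its $1$-skeleton and $\mathcal E$ its set of $2$-simplices: the fundamental group of a connected graph is free, and an embedded circle is nontrivial in it.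

We use two textbook facts on an amalgamated product $G_1*_HG_2$ formed along injections $H\to G_1$ and $H\to G_2$: both factors inject, and every element of finite order is conjugate into a factor.

\begin{lemma}[Refinement]\label{lem:refine}
Let $(Y,\mathcal E)$ be a disk system with total space $Z$. Let $M$ be a compact metric space, $\Phi:M\to Z$ and $g:M\to I$ maps, and $s\ge2$. There are a disk system $(Y',\mathcal E')$ with total space $Z'$ and a map $\Phi':M\to Z'$ such that
\begin{itemize}
\item[(a)] $Y$ is a subcomplex of $Y'$ and $\pi_1(Y)\to\pi_1(Y')$ is injective;
\item[(b)] $\Phi'=\Phi$ on $\Phi^{-1}(Y)$;
\item[(c)] for each $E\in\mathcal E'$ there is $e\in\mathcal E$ with $\Phi'^{-1}(E)\subset\Phi^{-1}(\operatorname{int}e)$, where $E$ is the closed disk;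
\item[(d)] for each $E\in\mathcal E'$ the values of $g$ on $\Phi'^{-1}(\operatorname{int}E)$ lie in an interval of length at most $2/(s-1)$.
\end{itemize}
\end{lemma}

\begin{proof}
We replace each disk by a capped punctured torus. Fix homeomorphisms $\chi_e:D^2\to e$. For each $e\in\mathcal E$ glue a copy $T_e$ of $T$ to $Y$ by identifying $\beta(z)\in\partial T_e$ with $\chi_e(z)\in\partial e$ for $z\in S^1$, and let $Y'=Y\cup\bigcup_eT_e$. Give $T_e$ the following cell structure: the vertices are those of $\partial e$ and the point $p_e\cap q_e$; the edges are those of $\partial e$, the loops $p_e$ and $q_e$, and an arc from $p_e\cap q_e$ to a vertex of $\partial e$ with interior in $\operatorname{int}T_e\setminus(p_e\cup q_e)$; the rest is one open $2$-cell (Figure~\ref{fig:torus}). Then $Y'$ is a connected finite CW complex with subcomplexes $Y$, $T_e$, $p_e$, $q_e$. Let $\mathcal E'$ consist of caps $E_{e,j}$, $1\le j\le s$, attached to $T_e$ as in $T^s$, and write $T^s_e=T_e\cup\bigcup_jE_{e,j}$.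

\emph{The fundamental group.} Attach the $T_e$ one at a time; each meets the space built so far in $\partial e$. By van Kampen's theorem each step forms the amalgamated product of the current group with the free group $\pi_1(T_e)$ along $\pi_1(\partial e)\cong\mathbb Z$. This group injects into $\pi_1(T_e)$, since $[p,q]$ is a nontrivial element of a free group. It injects into the current group, since $\partial e$ has infinite order in $\pi_1(Y)$, which by induction injects into the current group. So $\pi_1(Y)$ and all $\pi_1(T_e)$ inject into $\pi_1(Y')$, and by induction $\pi_1(Y')$ is torsion-free. The circles $p_e$ and $q_e$ are nontrivial in $\pi_1(T_e)$, hence in $\pi_1(Y')$. Thus $(Y',\mathcal E')$ is a disk system and (a) holds.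

\emph{The map.} Let $\Theta_e:I\times D^2\to T_e^s$ be the map of Lemma~\ref{lem:theta}. Put $\Phi'=\Phi$ on $\Phi^{-1}(Y)$ and
\[
\Phi'(x)=\Theta_e\bigl(g(x),\chi_e^{-1}\Phi(x)\bigr)\quad\text{on }\Phi^{-1}(e).
\]
If $\Phi(x)\in\partial e$, the second formula gives $\beta(\chi_e^{-1}\Phi(x))=\Phi(x)$. If $\Phi(x)\in e\cap e'$ with $e\ne e'$, then $\Phi(x)\in\partial e\cap\partial e'$ and both formulas give $\Phi(x)$. So the definitions agree on the overlaps of a finite closed cover, $\Phi'$ is continuous, and (b) holds.

For (c), the closed cap $E_{e,j}$ misses $Y$ because $p,q\subset\operatorname{int}T$, and it misses $T^s_{e'}$ for $e'\neq e$ because $T^s_{e'}\cap T^s_e\subset Y$. Since $\Phi'$ maps $\Phi^{-1}(Y)$ into $Y$ and $\Phi^{-1}(e')$ into $T^s_{e'}$, a point $x$ with $\Phi'(x)\in E_{e,j}$ has $\Phi(x)\in\operatorname{int}e$. If moreover $\Phi'(x)\in\operatorname{int}E_{e,j}$, then $g(x)\in J_j$ by Lemma~\ref{lem:theta}, which is (d).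
\end{proof}

\begin{lemma}\label{lem:limit}
Let $M\subset I^L$ be compact, let $(Y_0,\mathcal E_0)$ be a disk system with total space $Z_0$, and let $\Phi_0:M\to Z_0$ be a map. There are
\begin{itemize}
\item a compact set $C\subset M$, empty or zero-dimensional, with $C\cap\Phi_0^{-1}(Y_0)=\emptyset$;
\item a connected CW complex $Y_\infty\supset Y_0$ with $\pi_1(Y_\infty)$ torsion-free and $\pi_1(Y_0)\to\pi_1(Y_\infty)$ injective;
\item a map $\Phi_\infty:M\setminus C\to Y_\infty$ with $\Phi_\infty=\Phi_0$ on $\Phi_0^{-1}(Y_0)$.
\end{itemize}
\end{lemma}

\begin{proof}
Iterate Lemma~\ref{lem:refine}. In passing from $(Y_m,\mathcal E_m,\Phi_m)$ to $(Y_{m+1},\mathcal E_{m+1},\Phi_{m+1})$, let $g$ be the $i$-th coordinate function of $I^L$, where $i\equiv m\pmod L$, and let $s=s_m$, where $2\le s_0\le s_1\le\cdots$ and $s_m\to\infty$. Let $U_m=\Phi_m^{-1}(Z_m\setminus Y_m)$. It is the disjoint union of the finitely many open \emph{pieces} $\Phi_m^{-1}(\operatorname{int}e)$, $e\in\mathcal E_m$.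

The set $\bigcup_{E\in\mathcal E_{m+1}}\Phi_{m+1}^{-1}(E)$ is closed, contains $U_{m+1}$, and lies in $U_m$ by (c). So $\overline{U_{m+1}}\subset U_m$, and $C=\bigcap_mU_m=\bigcap_m\overline{U_m}$ is compact. It lies in $U_0$, so it misses $\Phi_0^{-1}(Y_0)$.

By (c), a piece of $U_{m+L}$ lies in a piece of each of $U_{m+1},\dots,U_{m+L}$. The $L$ steps that produce these sets use each coordinate once, so by (d) every coordinate varies by at most $2/(s_m-1)$ on a piece of $U_{m+L}$. Hence the maximal diameter of the pieces of $U_m$ tends to $0$. The pieces of $U_m$ partition $C$ into finitely many relatively open sets, so $C$ is empty or zero-dimensional.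

Let $M_m=M\setminus U_m=\Phi_m^{-1}(Y_m)$. Then $M_m\subset M\setminus\overline{U_{m+1}}\subset M_{m+1}$, so $M\setminus C=\bigcup_mM_m$ is the union of the interiors of the $M_m$. By (b), $\Phi_{m+1}=\Phi_m$ on $M_m$. So the maps $\Phi_m|_{M_m}:M_m\to Y_m$ define a map $\Phi_\infty$ from $M\setminus C$ to the CW complex $Y_\infty=\bigcup_mY_m$, and $\Phi_\infty$ is continuous on the interior of each $M_m$. Loops and homotopies in $Y_\infty$ have compact image and lie in some $Y_m$, so $\pi_1(Y_\infty)$ is the direct limit of the torsion-free groups $\pi_1(Y_m)$ along the injections of (a). It is torsion-free, and $\pi_1(Y_0)$ injects.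
\end{proof}

For the cylinder, placed in $I^3$ by a rescaling, take $Y_0=S^1$, $Z_0=D^2$ and $\Phi_0$ the projection. A spanning disk in the complement of $C$, composed with $\Phi_\infty$, would contract the generator of $\pi_1(Y_0)$ in $Y_\infty$. So $C$ meets every spanning disk, as desired.

\subsection{Compression into the $1$-skeleton}
The complex $Y_\infty$ does not map back to $Y_0$, so $\Phi_\infty$ serves only as a certificate. What it certifies is this: on a test space, $\Phi_\infty$ lifts to the universal cover of $Y_\infty$, where each circle $\partial e$ unrolls into lines. A map into a line extends by the Tietze theorem, while a map into a circle need not extend. This is where the infinite order of $\partial e$ is used.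

\begin{lemma}[Compression]\label{lem:compress}
In Lemma~\ref{lem:limit} let $Z_0$ be a finite connected simplicial complex of dimension at most $2$, let $Y_0=\Gamma$ be its $1$-skeleton and $\mathcal E_0$ its set of $2$-simplices. Let $Q$ be a test space and $f:Q\to M\setminus C$ a map. There is a map $F:Q\to\Gamma$ such that $F(x)=\Phi_0f(x)$ whenever $\Phi_0f(x)\in\Gamma$, and $F(x)\in\partial e$ whenever $\Phi_0f(x)$ lies in a $2$-simplex $e$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lift}, $\Phi_\infty f$ lifts to a map $\tilde\varphi$ from $Q$ to the universal cover $\widetilde Y_\infty$. Fix a $2$-simplex $e$, and let $Q_e=(\Phi_0f)^{-1}(e)$ and $A_e=(\Phi_0f)^{-1}(\partial e)$, which are closed subsets of $Q$. On $A_e$ we have $\Phi_\infty f=\Phi_0f$, so $\tilde\varphi$ maps $A_e$ into the preimage $R_e$ of $\partial e$ in $\widetilde Y_\infty$. The space $R_e$ is a covering space of the circle $\partial e$, and its components are open in it. Each component is the covering that corresponds to the kernel of $\pi_1(\partial e)\to\pi_1(Y_\infty)$. This kernel is trivial, because $\partial e$ has infinite order in $\pi_1(\Gamma)$, which injects into $\pi_1(Y_\infty)$. So each component is isomorphic, as a covering, to a fixed universal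 covering $\kappa:\mathbb R\to\partial e$. A choice of isomorphisms gives a map $R_e\to\mathbb R$ over $\partial e$, and its composition with $\tilde\varphi|_{A_e}$ is a map $\ell:A_e\to\mathbb R$ with $\kappa\ell=\Phi_0f|_{A_e}$. As $Q_e$ is metrizable, the Tietze theorem extends $\ell$ to $\bar\ell:Q_e\to\mathbb R$. Put $F=\kappa\bar\ell$ on $Q_e$.

Put $F=\Phi_0f$ on the closed set $(\Phi_0f)^{-1}(\Gamma)$. This set meets $Q_e$ in $A_e$, where the two definitions agree, and $Q_e\cap Q_{e'}\subset A_e\cap A_{e'}$ for $e\ne e'$. These finitely many closed sets cover $Q$, so $F$ is well defined and continuous.
\end{proof}

Removing $C$ is essential: if $M=Q=Z_0$ is a triangle and $f=\Phi_0$ is the identity, $F$ would be a retraction of a disk onto its boundary. The lemma already settles a model case of Theorem~\ref{thm:main}.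

\begin{example}\label{ex:product}
Let $N$ be a closed triangulable manifold of positive dimension and $M=S^2\times N$, embedded in a cube $I^L$. We show that $M$ is not $0$-invertible. Identify $S^2$ with the boundary $Z_0$ of a tetrahedron, let $\Phi_0:M\to Z_0$ be the projection, and take $C$ from Lemma~\ref{lem:limit}.

For any map $f:S^2\to M\setminus C$ the map $\Phi_0f$ is null-homotopic. Indeed, Lemma~\ref{lem:compress} gives $F:S^2\to\Gamma$ such that $F(x)$ and $\Phi_0f(x)$ always lie in a common triangle. The straight-line homotopy gives $\Phi_0f\simeq F$ in $Z_0$, and $F$ lifts to the universal cover of $\Gamma$, a tree, so it is null-homotopic. Since $\Phi_0$ restricts to the identity on a slice $S^2\times\{y\}$, no slice can be homotoped off $C$. In particular $C\ne\emptyset$, so $C$ is zero-dimensional.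

Suppose that $C$ lies in an open cell $\eta(\mathbb R^n)$, hence in $B=\eta(\text{a closed ball about }0)$. Choose $y\in N$ with $\eta(0)\notin S^2\times\{y\}$; this uses $\dim N>0$. A radial isotopy $h_t$ with compact support in the cell and $h_0=\mathrm{id}$ shrinks $B$ into a neighborhood of $\eta(0)$ that misses the slice. Then $h_t^{-1}$ homotopes the slice into $M\setminus B\subset M\setminus C$, a contradiction.
\end{example}

\section{An aspherical cube complex over a polyhedron}\label{sec:cube}

In Example~\ref{ex:product} one map to a $2$-complex detects the topology of $M$. For a general polyhedron we use finitely many maps $\lambda:M\to Z_\lambda$ that together determine the point of $M$. Compressing each of them on a test space $Q$ and lifting gives a map from $Q$ to a product of trees. This product is contractible, but it does not map back to $M$: an arbitrary tuple of coordinates need not be close to the coordinates of any point of $M$. So we pass to a subcomplex $X$ of nearly consistent tuples, and we need $X$ to be aspherical. The next lemma says that this holds if consistency is tested on \emph{pairs} of coordinates only.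

\subsection{Subcomplexes defined by pairwise conditions}
Let $\mathcal T_\lambda$, $\lambda\in\mathcal M$, be finitely many locally finite trees with edges of length $1$. A \emph{cell} of a tree is a vertex or a closed edge. The product $\prod_\lambda\mathcal T_\lambda$ is a locally finite cube complex whose cubes are the products $\prod_\lambda c_\lambda$ of cells, each with its Euclidean metric. Let $X$ be a subcomplex. The \emph{length metric} $d_X(y,y')$ is the infimum of $\sum_i|y_i-y_{i-1}|$ over chains $y=y_0,y_1,\dots,y_r=y'$ in which consecutive points lie in a common cube of $X$, where their distance is measured. The \emph{link} of a vertex $\omega=(\omega_\lambda)$ of $X$ is the simplicial complex with a vertex for each edge of $X$ at $\omega$, and with a simplex for each cube of $X$ of positive dimension containing $\omega$, spanned by the edges of that cube at $\omega$. A simplicial complex is \emph{flag} if every finite set of pairwise adjacent vertices spans a simplex.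

A geodesic metric space is CAT(0) if its geodesic triangles are no thicker than Euclidean triangles with the same side lengths; a metric space is \emph{non-positively curved} if it is locally CAT(0). We use two theorems. By \emph{Gromov's link condition}, a finite-dimensional cube complex is non-positively curved if and only if all its vertex links are flag complexes \cite[II.5.20]{BH}. By the \emph{Cartan--Hadamard theorem}, the universal cover of a complete connected non-positively curved metric space is CAT(0), hence contractible \cite[II.4.1]{BH}.

\begin{lemma}\label{lem:pairwise}
Suppose that a symmetric relation, called compatibility, is given between cells of different trees, and that it passes to faces: if $c$ and $c'$ are compatible, so are any face of $c$ and any face of $c'$. Let $X$ be the union of the cubes $\prod_\lambda c_\lambda$ whose factors are pairwise compatible. Then $X$ is a locally finite, finite-dimensional cube complex, and each of its components has contractible universal cover and torsion-free fundamental group.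
\end{lemma}

\begin{proof}
Call a cube \emph{good} if its factors are pairwise compatible. Faces of good cubes are good, so $X$ is a subcomplex whose cubes are exactly the good ones.

\emph{Links are flag.} Let $\omega=(\omega_\lambda)$ be a vertex of $X$. A cube containing $\omega$ has the form $\prod_{\lambda\in J}\epsilon_\lambda\times\prod_{\mu\notin J}\omega_\mu$, where $J\subset\mathcal M$ and $\epsilon_\lambda$ is an edge of $\mathcal T_\lambda$ at $\omega_\lambda$. A vertex of the link is thus given by an edge in one tree, and two vertices given by edges of the same tree are never adjacent. So a set of pairwise adjacent link vertices is given by edges $\epsilon_\lambda$, $\lambda\in J$, one for each element of some $J$. We check that the cube above is good. For $\lambda\ne\lambda'$ in $J$, the square with factors $\epsilon_\lambda$, $\epsilon_{\lambda'}$ and the remaining $\omega_\mu$ is good, so $\epsilon_\lambda$ and $\epsilon_{\lambda'}$ are compatible. For $\lambda\in J$ and $\mu\notin J$, the edge with factors $\epsilon_\lambda$ and the remaining $\omega_{\mu'}$ is good, so $\epsilon_\lambda$ and $\omega_\mu$ are compatible. For $\mu\neq\mu'$ outside $J$, the vertex $\omega$ is good, so $\omega_\mu$ and $\omega_{\mu'}$ are compatible.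 Hence the link is flag, and each component of $X$ is non-positively curved for $d_X$.

\emph{Topology and completeness.} Let $d_\Pi$ be the $\ell^2$ product of the path metrics of the trees. It is complete, and it induces the CW topology because the trees are locally finite. It restricts to the Euclidean metric on each cube, so $d_X\ge d_\Pi$ by the triangle inequality, with equality for two points in a common cube of $X$. Let $y\in X$. By local finiteness the union of the cubes of $X$ that do not contain $y$ is closed, so some $d_\Pi$-ball about $y$ misses it. Every point of $X$ in this ball lies in a common cube with $y$, so $d_X(\cdot,y)=d_\Pi(\cdot,y)$ there. Hence $d_X$ induces the CW topology; in particular it is finite on each component. A $d_X$-Cauchy sequence is $d_\Pi$-Cauchy, so it $d_\Pi$-converges to a point $y$ of the closed set $X$; it eventually lies in the ball above, so it $d_X$-converges to $y$. The components are therefore complete, and their universal covers are contractible by the Cartan--Hadamard theorem.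

\emph{No torsion.} A finite cyclic subgroup $\mathbb Z/m$, $m\ge2$, of the deck group would act freely on a contractible finite-dimensional CW complex. The quotient would be a finite-dimensional Eilenberg--MacLane complex for $\mathbb Z/m$, which is impossible since $\mathbb Z/m$ has nonzero integral homology in every odd degree.
\end{proof}

\subsection{The main construction}

\begin{proposition}\label{prop:X}
Let $M$ be a compact connected polyhedron of dimension $d\ge2$, and let $k=\lceil(d+1)/2\rceil$. There exist a finite triangulation $K$ of $M$, a compact set $C\subset M$ that is empty or zero-dimensional, a locally finite, finite-dimensional cube complex $X$ all of whose components have contractible universal cover and torsion-free fundamental group, and a map $\Psi:X\to M$ such that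
\begin{itemize}
\item[(i)] $\Psi(X)$ lies in a compact set $\Lambda\subset|K|$ of Hausdorff dimension at most $k$;
\item[(ii)] for every test space $Q$ and every map $f:Q\to M\setminus C$ there are a map $f':Q\to X$ and a homotopy $H$ in $M$ from $f$ to $\Psi f'$ such that, for every $x\in Q$, the track $H(\{x\}\times I)$ lies in the carrier of $f(x)$ in $K$.
\end{itemize}
\end{proposition}

Here is how the maps $\lambda$ are chosen. A point of $|K|$ is a vector of barycentric coordinates. We sort the vertices into $k$ groups so that each simplex has at most two vertices in each group. The coordinates in one group then range over a $2$-dimensional cone, the largest target that Lemma~\ref{lem:compress} can handle, and after compression each group contributes one dimension; this gives (i). To turn an approximate coordinate vector back into a point of $|K|$ we need two things. The vertices with large coordinate must span a simplex; this is a pairwise condition if $K$ is flag. And some coordinate must be large; this is not a pairwise condition. If $k\ge3$, any two groups of coordinates vanish together at a vertex of a third group, so the zero vector is pairwise consistent. We therefore add $k$ auxiliary maps that record partial sums and turn the identity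 ``the coordinates add up to $1$'' into a chain of pairwise conditions.

\begin{proof}
\emph{Step 1: the maps and the set $C$.} Let $K$ be the barycentric subdivision of a triangulation of $M$, with vertex set $V$. A vertex of $K$ is a simplex of the original triangulation; its \emph{color} is the dimension of that simplex. The simplices of $K$ are the chains under inclusion. So the vertices of a simplex have distinct colors in $\{0,\dots,d\}$, and $K$ is flag, since pairwise comparable elements form a chain. Identify $M$ with $|K|\subset I^V\subset\mathbb R^V$ through the barycentric coordinates $u_v$, $v\in V$. All distances in this proof are measured in the $\ell^1$ norm $|\cdot|$.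

Divide the colors into the $k$ groups $\{0,1\},\{2,3\},\dots$, the last one being a singleton if $d$ is even. For $1\le j\le k$ let $V_j$ be the set of vertices with color in the $j$-th group, and let
\[
Z_j=\{z\in I^{V_j}:\ \operatorname{supp}z\text{ is empty or spans a simplex of }K,\ |z|\le1\}.
\]
This is the cone with apex $0$ on the full subcomplex of $K$ spanned by $V_j$. A simplex of that subcomplex has at most two vertices, so $Z_j$ is a connected linear simplicial complex of dimension at most $2$. Define
\[
P_j:M\to Z_j,\quad P_j(x)=(u_v(x))_{v\in V_j},\qquad r_j=\sum_{i<j}|P_i| ,
\]
\[
S_j=(r_j,|P_j|):M\to\Delta=\{(a,b):a,b\ge0,\ a+b\le1\}.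
\]
Since $\sum_j|P_j|=1$, the map $S_j$ takes values in $\Delta$, and
\begin{equation}\label{eq:partial}
r_1=0,\qquad r_{j+1}=r_j+|P_j|,\qquad r_k+|P_k|=1 .
\end{equation}
Let $\delta=\frac1{100k}$ and $\theta=\frac1{8k}$, so that $2\delta<\theta$. Let $\mathcal M$ be the family of the $2k$ maps $P_1,\dots,P_k,S_1,\dots,S_k$. For $\lambda\in\mathcal M$ let $Z_\lambda$ be the target of $\lambda$ (a separate copy of $\Delta$ for each $S_j$) with a linear subdivision whose simplices have diameter at most $\delta$, and let $\Gamma_\lambda$ be its $1$-skeleton. Apply Lemma~\ref{lem:limit} to each $\lambda:M\to Z_\lambda$ with $Y_0=\Gamma_\lambda$, and let $C$ be the union of the $2k$ resulting sets. It is compact and, by the sum theorem, empty or zero-dimensional.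

\emph{Step 2: the complex $X$.} Let $\tau_\lambda:\mathcal T_\lambda\to\Gamma_\lambda$ be the universal cover, a locally finite tree; $\tau_\lambda$ maps each cell homeomorphically onto a vertex or an edge of $\Gamma_\lambda$. For $\lambda\ne\mu$ call cells $c\subset\mathcal T_\lambda$ and $c'\subset\mathcal T_\mu$ \emph{compatible} if there is a point $x\in M$ with
\[
|\lambda(x)-y|\le2\delta\ \text{ for all }y\in\tau_\lambda(c),\qquad|\mu(x)-y'|\le2\delta\ \text{ for all }y'\in\tau_\mu(c').
\]
This relation is symmetric and passes to faces. Let $X$ be the complex of Lemma~\ref{lem:pairwise}. A point $\xi=(\xi_\lambda)\in X$ lies in a cube with pairwise compatible factors, so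
\begin{equation}\label{eq:witness}
\text{for }\lambda\ne\mu\text{ there is }x\in M\text{ with }|\lambda(x)-\tau_\lambda\xi_\lambda|\le2\delta\text{ and }|\mu(x)-\tau_\mu\xi_\mu|\le2\delta .
\end{equation}
We call $x$ a \emph{witness} for the pair $(\lambda,\mu)$. Different pairs may have different witnesses.

\emph{Step 3: the total mass.} For $\xi\in X$ write $z_j=\tau_{P_j}\xi_{P_j}\in Z_j$ and $(a_j,b_j)=\tau_{S_j}\xi_{S_j}\in\Delta$, and let $z=(z_1,\dots,z_k)\in\mathbb R^V$, with coordinates $z_v\ge0$. We apply \eqref{eq:witness} and \eqref{eq:partial} as follows.
\begin{itemize}
\item If $x$ is a witness for $(P_j,S_j)$, both $|z_j|$ and $b_j$ are within $2\delta$ of $|P_j(x)|$. So $|z_j|\ge b_j-4\delta$.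
\item If $x$ is a witness for $(S_j,S_{j+1})$, then $a_{j+1}$ is within $2\delta$ of $r_{j+1}(x)$, and $a_j+b_j$ is within $2\delta$ of $r_j(x)+|P_j(x)|=r_{j+1}(x)$ because the norm is $\ell^1$. So $b_j\ge a_{j+1}-a_j-4\delta$ for $1\le j\le k-1$.
\item A witness for $(P_1,S_1)$ gives $a_1\le2\delta$, and a witness for $(P_k,S_k)$ gives $a_k+b_k\ge1-2\delta$.
\end{itemize}
The sum in the second item telescopes:
\[
\sum_{j=1}^kb_j\ \ge\ (a_k+b_k)-a_1-4(k-1)\delta\ \ge\ 1-4k\delta .
\]
Hence $\sum_vz_v=\sum_j|z_j|\ge1-8k\delta=0.92$. Each $z_j$ has at most two nonzero coordinates, so $z$ has at most $2k$. With $t^+=\max(t,0)$ we get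
\begin{equation}\label{eq:nu}
\nu(z):=\sum_{v\in V}(z_v-\theta)^+\ \ge\ 0.92-2k\theta=0.67 .
\end{equation}

\emph{Step 4: the map $\Psi$.} By \eqref{eq:nu} the set $\{v:z_v>\theta\}$ is nonempty. We claim that it spans a simplex of $K$. As $K$ is flag, it suffices to show that any two of its elements $v\ne w$ are adjacent. If $v,w\in V_j$, both lie in $\operatorname{supp}z_j$, which spans a simplex. If $v\in V_j$ and $w\in V_l$ with $j\ne l$, a witness $x$ for $(P_j,P_l)$ satisfies $u_v(x)\ge z_v-2\delta>\theta-2\delta>0$, and in the same way $u_w(x)\ge z_w-2\delta>0$; so $v$ and $w$ are vertices of the carrier of $x$. This proves the claim, and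
\begin{equation}\label{eq:psi}
\Psi(\xi)=\frac1{\nu(z)}\sum_{v\in V}(z_v-\theta)^+\,v\ \in\ |K|=M
\end{equation}
defines a continuous map $\Psi:X\to M$.

\emph{Step 5: property (i).} The complex $X$ may have dimension $2k$, but $\Psi(\xi)$ depends only on $z$. As $\xi$ ranges over a cube $\prod_\lambda c_\lambda$ of $X$, the vector $z$ ranges over $\prod_j\tau_{P_j}(c_{P_j})$, a product of $k$ points or line segments. There are finitely many such products, since the graphs $\Gamma_{P_j}$ are finite, and each is a compact convex cell of dimension at most $k$. On each cell that occurs, the functions $(z_v-\theta)^+$ and $\nu$ are Lipschitz and bounded, and $\nu\ge0.67$, so formula \eqref{eq:psi} is Lipschitz in $z$. Lipschitz maps do not raise Hausdorff dimension. So $\Lambda=\Psi(X)$ is a finite union of compact sets of Hausdorff dimension at most $k$.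

\emph{Step 6: property (ii).} Since $C$ contains the set constructed for $\lambda$, Lemma~\ref{lem:compress} gives maps $F_\lambda:Q\to\Gamma_\lambda$ such that $F_\lambda(x)$ and $\lambda f(x)$ are equal or lie in a common simplex of $Z_\lambda$. Thus $|F_\lambda(x)-\lambda f(x)|\le\delta$. As $\pi_1(\Gamma_\lambda)$ is free, Lemma~\ref{lem:lift} lifts $F_\lambda$ to $\widetilde F_\lambda:Q\to\mathcal T_\lambda$. Put $f'=(\widetilde F_\lambda)_\lambda$. Fix $x\in Q$ and let $c_\lambda$ be a cell containing $\widetilde F_\lambda(x)$. The set $\tau_\lambda(c_\lambda)$ contains $F_\lambda(x)$ and has diameter at most $\delta$, so all its points are within $2\delta$ of $\lambda f(x)$. The single point $f(x)$ therefore shows that the cells $c_\lambda$ are pairwise compatible, and $f'(x)\in X$.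

At $\xi=f'(x)$ we have $z_j=F_{P_j}(x)$, so $|z_v-u_v(f(x))|\le\delta<\theta$ for all $v$. Hence $z_v>\theta$ implies $u_v(f(x))>0$, which says that $\Psi f'(x)$ lies in the carrier of $f(x)$. The straight-line homotopy $H(x,t)=(1-t)f(x)+t\Psi f'(x)$ in $\mathbb R^V$ stays in that carrier.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Take $C$ from Proposition~\ref{prop:X}. A simply connected, locally path connected, metrizable space $Q$ is a test space, so $f\simeq\Psi f'$ in $M$. The map $f'$ goes into one component of $X$ and is null-homotopic by Lemma~\ref{lem:lift}. If $C$ is empty, replace it by a point.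
\end{proof}

\section{Manifolds of dimension at least three}\label{sec:mfd}

If $M$ is simply connected, Theorem~\ref{thm:poly} applies directly to the complement $Q$ of a ball containing $C$. In general $\pi_1(Q)\cong\pi_1(M)$, and we must first show that this group is trivial. If it is finite, $Q$ is still a test space. If it is infinite, we pass to the universal cover $\widetilde M$. There the preimage of $Q$ is simply connected, and Proposition~\ref{prop:X} yields a self-map of $\widetilde M$ that moves points outside the lifts of the ball only within their carriers and has an image of dimension less than $n$. The following lemma forbids this on a noncompact manifold.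

We recall two facts, with coefficients in $\mathbb F_2$. Let $N$ be an $n$-manifold without boundary. For $x\in N$ the group $H_n(N,N\setminus x)$ is $\mathbb F_2$, and for compact $W\subset N$ there is a class in $H_n(N,N\setminus W)$, the fundamental class along $W$, whose image in $H_n(N,N\setminus x)$ is nonzero for every $x\in W$ \cite[Lemma 3.27]{Hatcher}. If $N$ is connected and noncompact, then $H_n(N)=0$ \cite[Prop.~3.29]{Hatcher}.

\begin{lemma}\label{lem:degree}
Let $N$ be a connected noncompact $n$-manifold without boundary, let $x\in W\subset V\subset N$ with $W$ compact and $V$ open, and let $h:V\to N$ be a map. Suppose that $h|_{V\setminus W}$ is homotopic to the inclusion through maps $V\setminus W\to N\setminus x$. Then $x\in h(V)$.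
\end{lemma}

\begin{proof}
Excising the closed set $N\setminus V$, which lies in the open set $N\setminus W$, gives $H_n(V,V\setminus W)\cong H_n(N,N\setminus W)$. Let $o\in H_n(V,V\setminus W)$ correspond to the fundamental class along $W$. The inclusion $\iota$ and the map $h$ are maps of pairs $(V,V\setminus W)\to(N,N\setminus x)$, and $\iota_*o\ne0$. By naturality of the boundary map, $\partial\iota_*o$ and $\partial h_*o$ are the images of $\partial o\in H_{n-1}(V\setminus W)$ under two homotopic maps $V\setminus W\to N\setminus x$, so they are equal. The map $\partial:H_n(N,N\setminus x)\to H_{n-1}(N\setminus x)$ is injective because $H_n(N)=0$. Hence $h_*o=\iota_*o\neq0$. If $x\notin h(V)$, then $h$ factors through the pair $(N\setminus x,N\setminus x)$ and $h_*o=0$, a contradiction.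
\end{proof}

Noncompactness is needed: for $N=V=W=S^n$ the hypothesis is vacuous, and a constant map misses $x$.

A compact $n$-submanifold $B$ of an $n$-manifold $M$ is a compact subset that is an $n$-manifold with boundary. By invariance of domain $\operatorname{int}B$ is open in $M$, and every point of $\partial B$ is a limit both of $\operatorname{int}B$ and of $M\setminus B$. The boundary is \emph{bicollared} if there is an embedding $\partial B\times(-1,1)\to M$ taking $(y,0)$ to $y$; its image is open. If $\partial B$ is connected, each of the two halves $\partial B\times(-1,0)$ and $\partial B\times(0,1)$ is connected and so lies in one of the disjoint open sets $\operatorname{int}B$ and $M\setminus B$; by the preceding remark one half lies in each.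

\begin{lemma}\label{lem:complement}
Let $M$ be a closed connected $n$-manifold and $B\subset M$ a compact simply connected $n$-submanifold with bicollared, nonempty, simply connected boundary. Then $Q=M\setminus\operatorname{int}B$ is a compact connected manifold with boundary $\partial B$, and the inclusion induces an isomorphism $\pi_1(Q)\to\pi_1(M)$.
\end{lemma}

\begin{proof}
The outer half of the bicollar shows that $Q$ is a manifold with boundary $\partial B$. A component of $Q$ is compact and open in $Q$. If it missed $\partial B$, it would be open in the open set $M\setminus B$, hence open and closed in $M$, hence equal to $M$, which is absurd. So every component meets the connected set $\partial B$, and $Q$ is connected. Thicken $B$ and $Q$ to open sets by means of the bicollar. Van Kampen's theorem presents $\pi_1(M)$ as the pushout of $\pi_1(Q)\leftarrow\pi_1(\partial B)\to\pi_1(B)$, and the last two groups are trivial.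
\end{proof}

\begin{proposition}\label{prop:B}
Let $M$ be a closed connected triangulable $n$-manifold, $n\ge3$, and let $C$ be as in Proposition~\ref{prop:X}. Let $B\subset M$ be a compact simply connected $n$-submanifold with bicollared, nonempty, simply connected boundary and with $C\subset\operatorname{int}B$. Put $Q=M\setminus\operatorname{int}B$. Then $\pi_1(M)=1$ and the inclusion $Q\to M$ is null-homotopic.
\end{proposition}

\begin{proof}
Let $K,X,\Psi,\Lambda$ be as in Proposition~\ref{prop:X}. An open simplex of top dimension is open in $M$, so $K$ has dimension $d=n$. Let $\pi=\pi_1(M)$. By Lemma~\ref{lem:complement}, $Q$ is connected and $\pi_1(Q)\to\pi$ is an isomorphism. Also $Q\subset M\setminus C$.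

\medskip
\noindent\textbf{Case 1: $\pi$ is finite.} Then $Q$ is a test space. Proposition~\ref{prop:X}(ii), applied to the inclusion $f:Q\to M\setminus C$, gives $f\simeq\Psi f'$ in $M$. The component of $X$ containing $f'(Q)$ has torsion-free fundamental group and contractible universal cover, so $f'$ is null-homotopic by Lemma~\ref{lem:lift}. Thus $Q\to M$ is null-homotopic. It induces an isomorphism on $\pi_1$, so $\pi=1$.

\medskip
\noindent\textbf{Case 2: $\pi$ is infinite.} We derive a contradiction. Let $\rho:\widetilde M\to M$ be the universal cover, triangulated by the lift $\widetilde K$ of $K$. Its fibers are infinite, closed and discrete, so $\widetilde M$ is noncompact. As $B$ is simply connected, $\rho^{-1}(B)$ is a disjoint union of homeomorphic lifts $B_\gamma$, $\gamma\in\pi$. They are the translates of one compact set under the properly discontinuous action of the deck group, so every compact subset of $\widetilde M$ has a neighborhood that meets only finitely many of them. The space $\widetilde Q=\rho^{-1}(Q)=\widetilde M\setminus\bigcup_\gamma\operatorname{int}B_\gamma$ is a covering space of $Q$. It is connected because $\pi_1(Q)\to\pi$ is onto, and simply connected because $\pi_1(Q)\to\pi$ is injective. Being a manifold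 with boundary, it is a test space.

\emph{The homotopy.} Apply Proposition~\ref{prop:X}(ii) to $f=\rho|_{\widetilde Q}:\widetilde Q\to M\setminus C$ and obtain $f':\widetilde Q\to X$ and $H$. Lift $H$ to a homotopy $\widetilde H:\widetilde Q\times I\to\widetilde M$ starting at the inclusion. For $y\in\widetilde Q$ the track $H(\{y\}\times I)$ lies in the carrier of $\rho(y)$. The preimage of this simplex is a disjoint union of lifts, so the connected set $\widetilde H(\{y\}\times I)$ lies in the lift that contains $y$, which is the carrier of $y$ in $\widetilde K$.

\emph{Extension over the $B_\gamma$.} The end map $\widetilde H_1$ is defined on $\widetilde Q$ only, and we must extend it over $\widetilde M$ while keeping its image over $\Lambda$. So we extend $f'$ inside $X$. Each $\partial B_\gamma$ is a simply connected manifold, so $f'|_{\partial B_\gamma}$ is null-homotopic in $X$ by Lemma~\ref{lem:lift}. Put the null-homotopy on a closed collar of $\partial B_\gamma$ in $B_\gamma$ and a constant map on the rest of $B_\gamma$. The closed cover of $\widetilde M$ by $\widetilde Q$ and the $B_\gamma$ is locally finite, so we obtain a continuous extension $f'':\widetilde M\to X$ of $f'$. As $\widetilde M$ is simply connected, $\Psi f'':\widetilde M\to M$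 has a lift $h:\widetilde M\to\widetilde M$ that agrees with $\widetilde H_1$ at one point of $\widetilde Q$. On the connected set $\widetilde Q$ both maps are lifts of $\Psi f'$, so $h=\widetilde H_1$ on $\widetilde Q$.

\emph{A point missed by $h$.} We have $\rho h(\widetilde M)\subset\Lambda$, and $\Lambda$ has Hausdorff dimension at most $k=\lceil(n+1)/2\rceil$. Here $n\ge3$ is used: $k=2$ for $n=3$, and $k\le(n+2)/2\le n-1$ for $n\ge4$, so $k\le n-1$. Therefore $\Lambda$ has $n$-dimensional Hausdorff measure zero and contains no open $n$-simplex of $K$. Choose an $n$-simplex $\sigma$ of $\widetilde K$ and a point $x\in\operatorname{int}\sigma$ with $\rho(x)\notin\Lambda$. Then $x\notin h(\widetilde M)$.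

\emph{The contradiction.} On the $B_\gamma$ we have no control over $h$, so those that meet $\sigma$ are absorbed into the compact set of Lemma~\ref{lem:degree} and the others are removed. Let $A$ be the finite set of $\gamma$ with $B_\gamma\cap\sigma\ne\emptyset$, and put
\[
W=\sigma\cup\bigcup_{\gamma\in A}B_\gamma,\qquad V=\widetilde M\setminus\bigcup_{\gamma\notin A}B_\gamma .
\]
Then $W$ is compact, $V$ is open by local finiteness, and $W\subset V$ because the $B_\gamma$ are disjoint. Moreover $V\setminus W\subset\widetilde Q\setminus\sigma$. The only simplex of $\widetilde K$ that contains $x$ is $\sigma$, and $\sigma$ is not the carrier of any $y\in V\setminus W$. So $x\notin\widetilde H(\{y\}\times I)$ for such $y$, and $\widetilde H$ restricts to a homotopy in $\widetilde M\setminus x$ from the inclusion of $V\setminus W$ to $h|_{V\setminus W}$. Lemma~\ref{lem:degree} gives $x\in h(V)$, a contradiction.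
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The converse statement was proved in the introduction. Suppose that every Cantor set in $M$ lies in an open $n$-cell. Then $M$ is connected: otherwise the union of two Cantor sets in different components would be a Cantor set contained in no connected subset.

Take $C$ from Proposition~\ref{prop:X}. By Lemma~\ref{lem:cantor} it lies in a Cantor set, hence in an open cell $\eta(\mathbb R^n)$, where $\eta$ is an embedding. By compactness, after rescaling, $C\subset\eta(\{\|y\|<1\})$. Let $B=\eta(\{\|y\|\le1\})$. Its boundary is bicollared by concentric spheres and is homeomorphic to $S^{n-1}$, which is simply connected since $n\ge3$. By Proposition~\ref{prop:B}, $\pi_1(M)=1$ and the inclusion of $Q=M\setminus\operatorname{int}B$ in $M$ is null-homotopic.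

Use integer coefficients. The map $H_i(Q)\to H_i(M)$ is zero for $i\ge1$. By excision, with the help of the bicollar, $H_i(M,Q)\cong H_i(B,\partial B)$, which vanishes for $i\le n-1$; so $H_i(Q)\to H_i(M)$ is onto for $i\le n-1$. Hence $H_i(M)=0$ for $1\le i\le n-1$. A simply connected closed manifold is orientable, so $H_n(M)\cong\mathbb Z$, and $H_i(M)=0$ for $i>n$. By the Hurewicz theorem $\pi_n(M)\to H_n(M)$ is an isomorphism, so a generator is represented by a map $S^n\to M$ that induces an isomorphism on homology. By Whitehead's theorem a homology isomorphism between simply connected CW complexes is a homotopy equivalence. Finally, a closed $n$-manifold homotopy equivalent to $S^n$ is homeomorphic to $S^n$ by the Poincar\'e conjecture (Perelman for $n=3$; Freedman for $n=4$; Smale, Stallings, Zeeman, Newman for $n\ge5$). This is the only use of that result.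
\end{proof}

\begin{remark}\label{rem:explicit}
Let $n\ge3$. For each closed connected triangulable $n$-manifold $M$ not homeomorphic to $S^n$, the proof gives a Cantor set in $M$, constructed from a triangulation, that lies in no open $n$-cell. The triangulation need not be combinatorial.
\end{remark}

\begin{remark}[PL version]\label{rem:PL}
For PL manifolds $M$ and $n\ne4$ the conclusion of Theorem~\ref{thm:main} can be strengthened to ``PL homeomorphic to $S^n$'' (Moise for $n=3$; the PL Poincar\'e theorem for $n\ge5$). For $n=4$ the conclusion is ``homeomorphic to $S^4$''. A topologically invariant property cannot give more: every PL manifold homeomorphic to $S^4$ is $0$-invertible.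
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:pi}]
Suppose that every Cantor set lies in the interior of such a $B$. Take $C$ from Proposition~\ref{prop:X}, enlarge it to a Cantor set by Lemma~\ref{lem:cantor}, and apply Proposition~\ref{prop:B} to a submanifold $B$ whose interior contains this Cantor set. It gives $\pi_1(M)=1$.

Conversely, let $\pi_1(M)=1$ and let $C'$ be a Cantor set in $M$. The open set $M\setminus C'$ is nonempty; choose in it a closed round ball $b$ inside a chart, and put $B=M\setminus\operatorname{int}b$. The sphere $\partial b\cong S^{n-1}$ is bicollared and simply connected. Lemma~\ref{lem:complement}, applied to $b$, shows that $B$ is a compact connected manifold with boundary $\partial b$ and that $\pi_1(B)\cong\pi_1(M)=1$. Finally $C'\subset M\setminus b=\operatorname{int}B$.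
\end{proof}

\section{Surfaces}\label{sec:surf}

For $n=2$ the argument of Section~\ref{sec:mfd} breaks at two places: the boundary of a disk is not simply connected, and $k=\lceil3/2\rceil=2$ is not less than $n$. The conclusion fails as well. A closed surface is an open disk together with a graph, and in a surface a graph can be pushed off any compact zero-dimensional set.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
For $n\ge3$ this is Theorem~\ref{thm:main}. For $n=1$ the manifold is a circle, which is $0$-invertible by the introduction. Let $n=2$; we show that $M$ is $0$-invertible.

\emph{The graph.} Triangulate $M$ and choose a spanning tree of the dual graph, whose vertices are the triangles and whose edges are the edges of the triangulation. Gluing the triangles along the edges of the tree only, one at a time, gives a polygon, and $M$ is obtained from it by identifying sides. The image $G$ of the boundary of the polygon is a subcomplex of the $1$-skeleton containing all vertices, and $M\setminus G$, the image of the interior, is an open $2$-cell. Let $C\subset M$ be compact and zero-dimensional. It suffices to find a homeomorphism $h$ of $M$ with $h(G)\cap C=\emptyset$, for then $C$ lies in the open cell $h(M\setminus G)$.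

\emph{Vertices.} As $C$ has empty interior, a homeomorphism $h_0$ supported in small disjoint disks about the vertices moves each vertex off $C$. If $h(G)$ misses $h_0^{-1}(C)$, then $h_0h(G)$ misses $C$. So we may replace $C$ by $h_0^{-1}(C)$ and assume that $C$ contains no vertex. Choose open disk neighborhoods of the vertices that miss $C$.

\emph{Edges.} For each edge of $G$ let $\alpha$ be the closed arc obtained by deleting two end pieces, so short that the deleted pieces and the endpoints of $\alpha$ lie in these disks. The two triangles along the edge form a quadrilateral, which we place linearly in the plane; its interior meets $G$ in the open edge. A thin rectangle around $\alpha$ in this interior gives a closed strip $R_\alpha\cong[0,1]\times[-1,1]$ with $R_\alpha\cap G=\alpha=[0,1]\times0$. If the strips are thin enough, they are pairwise disjoint and their ends $\{0,1\}\times[-1,1]$ lie in the disks.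

A zero-dimensional set does not separate a connected $2$-manifold \cite[Theorem IV.4]{HW}. So the open set $\operatorname{int}R_\alpha\setminus C$ is connected, and any two of its points are joined in it by a polygonal path. For small $\varepsilon>0$ the segments $[0,\varepsilon]\times0$ and $[1-\varepsilon,1]\times0$ miss $C$. Join $(\varepsilon,0)$ to $(1-\varepsilon,0)$ by a polygonal path in $\operatorname{int}R_\alpha\setminus C$, add the two segments, and delete loops. The result is a polygonal arc $\alpha'\subset R_\alpha\setminus C$ with the same endpoints as $\alpha$ and with interior in $\operatorname{int}R_\alpha$.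

The endpoints of $\alpha$ divide $\partial R_\alpha$ into two arcs. By the Schoenflies theorem, $\alpha'$ divides $R_\alpha$ into two closed disks, each bounded by $\alpha'$ and one of these arcs, just as $\alpha$ does. Choose a homeomorphism $\alpha\to\alpha'$ fixing the endpoints. Together with the identity of $\partial R_\alpha$ it maps the boundaries of the two halves of $R_\alpha$ homeomorphically onto the boundaries of the two new disks, and a homeomorphism between boundaries of disks extends by coning. This gives a homeomorphism of $R_\alpha$ that fixes $\partial R_\alpha$ pointwise and carries $\alpha$ to $\alpha'$. Let $h$ be the union of these homeomorphisms, extended by the identity outside the strips. Then $h(G)$ is the union of the arcs $\alpha'$ and the part of $G$ outside the arcs $\alpha$, which lies in the disks about the vertices. So $h(G)\cap C=\emptyset$.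
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH} Bridson and Haefliger, \emph{Metric Spaces of Non-positive Curvature}.

\bibitem{ECS} \emph{Embeddng Cantor Sets In Manifolds} (title as printed: EMBEDDNG CANTOR SETS IN MANIFOLDS), \texttt{https://d.lib.msu.edu/etd/37435/OBJ/download}.

\bibitem{Hatcher} Hatcher, \emph{Algebraic Topology}.

\bibitem{HW} Hurewicz and Wallman, \emph{Dimension Theory}.

\end{thebibliography}
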